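# Small fibres of word maps in groups of class 2

## Theorem A: a fibre smaller than $|G|^{k-1}$ in a $p$-group of class 2

For a finite group $G$, a word $w$ in $k$ variables and $g\in G$, let $P(G,w=g)$ be the probability that $w(g_1,\dots,g_k)=g$ when $g_1,\dots,g_k$ are chosen independently and uniformly in $G$. Let
$$w_n=[x_1,y_1][x_2,y_2]\cdots[x_n,y_n],$$
a word in $2n$ variables.

**Theorem A.** Let $p$ be a prime and $n,\alpha\ge1$. There are a finite $p$-group $G=G_{p,n,\alpha}$ of nilpotency class $2$ and an element $g\in G$ with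
$$\log_p|G|=6n^2+3n\alpha+3n+2\alpha-1,\qquad P(G,w_n=g)=\frac{|GL_{2n}(p)|}{p^{2n(5n+2\alpha-1)}}>0 .$$
Equivalently,
$$|G|\cdot P(G,w_n=g)=p^{-((n-2)\alpha-5n+1)}\prod_{i=1}^{2n}(1-p^{-i}).$$

Take $n=3$ and $\alpha=14$. Then $(n-2)\alpha-5n+1=14-15+1=0$ and $\log_p|G|=54+126+9+28-1=216$. So for every prime $p$ there is a group $G$ of order $p^{216}$ and class $2$ with
$$0<P(G,w_3=g)=|G|^{-1}\prod_{i=1}^{6}(1-p^{-i})<|G|^{-1}.$$

This refutes the following statement. Write $F_k$ for the free group on $x_1,\dots,x_k$ and $S(G)=\{P(G,w=g):k\ge1,\ w\in F_k,\ g\in G\}$.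

**Conjecture 4.4.1** (from "Fibres of Words in Finite Groups, a Probabilistic Approach", http://opus.bath.ac.uk/46519/1/Thesis_Carolyn_Ashurst_7.pdf). Let $G$ be a finite nilpotent group. Then $\inf S(G)\setminus\{0\}=|G|^{-1}$.

We shall also prove two companions. Theorem B strengthens the failure: the ratio to $|G|^{-1}$ can be made arbitrarily small, the exponent can approach $4/3$, and every class $\ge2$ contains counterexamples. Theorem C limits it: for commutator words in class $2$, the exponent never exceeds $2$.

## Words, fibres and what the conjecture asserts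

A word $w\in F_k$ gives the verbal map $w:G^k\to G$, $(g_1,\dots,g_k)\mapsto w(g_1,\dots,g_k)$, and
$$P(G,w=g)=\frac{|w^{-1}(g)|}{|G|^k}.$$
An element $g$ is a *$w$-value* if the fibre $w^{-1}(g)$ is nonempty. The conjecture concerns nonempty fibres only, and it asks how small they can be. One inequality is free: for the word $w=x_1$ every fibre has probability exactly $|G|^{-1}$, so $\inf S(G)\setminus\{0\}\le|G|^{-1}$ always. The content of the conjecture is therefore that every nonempty fibre of a $k$-variable word has at least $|G|^{k-1}$ points. For nilpotent $G$ one knows that $S(G)\setminus\{0\}$ has a positive lower bound, and the conjectured equality is known for every finite abelian group, every nilpotent dihedral group and every generalized quaternion group.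

**Abelian groups, by hand.** If $G$ is abelian, the verbal map $G^k\to G$ is a homomorphism. A nonempty fibre is a coset of its kernel, and the kernel has order $|G|^k/|\mathrm{image}|\ge|G|^{k-1}$. So the conjecture is true in class at most $1$.

**Class 2.** We write $[x,y]=x^{-1}y^{-1}xy$, so that $xy=yx[x,y]$. A group has class at most $2$ if its commutator subgroup $G'$ lies in its centre $Z(G)$. In such a group commutators are multiplicative in each entry:
$$xx'y=xyx'[x',y]=yx[x,y]x'[x',y]=y\,xx'\,[x,y][x',y],$$
so $[xx',y]=[x,y][x',y]$, and the other entry follows from $[y,x]=[x,y]^{-1}$. Thus a product of commutators behaves like a bilinear expression. Fibres of bilinear maps need not be cosets, and this is where there is room for the abelian argument to fail.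

**One commutator, by hand.** Let $G$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb F_p$. Write its elements as triples $(a,c,z)$ with $(a,c,z)(a',c',z')=(a+a',c+c',z+z'+ac')$. Then $[(a,c,z),(a',c',z')]=(0,0,ac'-a'c)$. For $z_0\ne0$, the equation $ac'-a'c=z_0$ says that a $2\times2$ matrix has determinant $z_0$, which has $|SL_2(p)|=p^3-p$ solutions $(a,c,a',c')\in\mathbb F_p^4$. Hence
$$P(G,[x,y]=(0,0,z_0))=\frac{p^3-p}{p^4}=\frac{p^2-1}{p^3}>\frac1{p^3}=|G|^{-1}.$$
No violation here. Theorem C will show that a single commutator, or a power of one, never gives a violation in class $2$. We need products of several commutators.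

## Products of commutators as products of matrices

We now generalize the $3\times3$ example so that the equation $w_n=g$ becomes a question about factoring matrices.

**The groups $E$ and $E/R$.** Fix sizes $A,C\ge1$, and let $M$ be the space of $A\times C$ matrices over $\mathbb F_p$. Let $E$ be the set of triples $(a,c,Z)$ with $a\in\mathbb F_p^A$ a column, $c\in\mathbb F_p^C$ a row and $Z\in M$, with product
$$(a,c,Z)(a',c',Z')=(a+a',\,c+c',\,Z+Z'+ac').$$
This is multiplication of the block matrices $\begin{pmatrix}I&a&Z\\0&1&c\\0&0&I\end{pmatrix}$, so $E$ is a group. The elements $(0,0,Z)$ are central. For $g=(a,c,Z)$ and $h=(a',c',Z')$, the products $gh$ and $hg$ differ only in the third entry, by $ac'-a'c$. Since $gh=hg[g,h]$,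
$$[(a,c,Z),(a',c',Z')]=(0,0,ac'-a'c).$$
For a subspace $R\le M$ of codimension $e$, the set $\{(0,0,Z):Z\in R\}$ is a central subgroup. We also call it $R$ and put $G=E/R$. Then:

- $|G|=p^{A+C+e}$;
- $G'=M/R$, because the commutators include all $ac'$ (take $a'=0$), and the matrices $ac'$ span $M$;
- if $R\ne M$, the class of $G$ is exactly $2$, because $G'$ is central and nontrivial.

**Lemma 1.** Let $Z_0\in M$ and $g=(0,0,Z_0+R)\in G=E/R$. Then
$$P(G,w_n=g)=p^{-2n(A+C)}\cdot\#\{(U,V):UV-Z_0\in R\},\tag{1}$$
where $U$ runs over $A\times2n$ matrices and $V$ over $2n\times C$ matrices over $\mathbb F_p$.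

*Proof.* Evaluate $w_n$ at $x_i=(a_i,c_i,\cdot)$ and $y_i=(a_i',c_i',\cdot)$. The value is $(0,0,W+R)$ with $W=\sum_{i=1}^n(a_ic_i'-a_i'c_i)$. Let $U$ have columns $a_1,-a_1',a_2,-a_2',\dots,a_n,-a_n'$, and let $V$ have rows $c_1',c_1,c_2',c_2,\dots,c_n',c_n$. A matrix product is the sum of (column $j$ of $U$)(row $j$ of $V$), so $W=UV$. The pair $(U,V)$ determines all the $a$'s and $c$'s and can be arbitrary. For each of the $2n$ arguments there remain $p^e$ choices of third entry in $M/R$. So each $(U,V)$ arises exactly $p^{2ne}$ times among the $p^{2n(A+C+e)}$ argument tuples. Dividing gives (1). $\square$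

## Counting conditions, and two choices of $R$ that lose

**The bookkeeping.** Suppose $Z_0$ has rank $2n$, and suppose $R$ is such that $UV-Z_0\in R$ happens only when $UV=Z_0$. If $UV=Z_0$, the columns of $U$ must form a basis of the $2n$-dimensional column space of $Z_0$, and then $V$ is determined. So there are $|GL_{2n}(p)|$ pairs. Since
$$|GL_{2n}(p)|=\prod_{j=0}^{2n-1}(p^{2n}-p^j)=p^{4n^2}\prod_{i=1}^{2n}(1-p^{-i}),$$
(1) gives
$$|G|\cdot P(G,w_n=g)=p^{\,e+(A+C)-D}\prod_{i=1}^{2n}(1-p^{-i}),\qquad D=2n(A+C)-4n^2.\tag{2}$$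
To beat $|G|^{-1}$ it is enough to have $e\le D-(A+C)$. Think of $e$ as a number of linear conditions on $UV$. We want *few* conditions that still force $UV=Z_0$.

Write $A=2n+\alpha$ and $C=2n+\gamma$, and split $Z\in M$ into blocks
$$Z=\begin{pmatrix}Z_{00}&Z_{01}\\Z_{10}&Z_{11}\end{pmatrix},\qquad Z_{00}\text{ of size }2n\times2n .$$
Let $Z_0$ have $Z_{00}=I$ and all other blocks $0$. Then $D=4n^2+2n(\alpha+\gamma)$.

**No quotient at all.** If $R=0$, then $e=AC$ and $e-D=AC-2n(A+C)+4n^2=\alpha\gamma\ge0$. The fibre is as thin as (2) allows, but the group is too large.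

**Linear conditions.** The sensible first choice is to impose $Z_{00}=I$, $Z_{01}=0$ and $Z_{10}=0$, leaving $Z_{11}$ free, so that $R=\{Z:Z_{00}=Z_{01}=Z_{10}=0\}$. Let us see what this does. Write
$$U=\binom{U_0}{U_1},\qquad V=(V_0\mid V_1),\qquad U_0,V_0\text{ of size }2n\times2n .$$
If $U_0V_0=I$, put $U'=U_1U_0^{-1}$ and $V'=U_0V_1$. Since $V_0=U_0^{-1}$, the blocks of $UV$ are
$$Z_{00}=I,\qquad Z_{10}=U_1V_0=U',\qquad Z_{01}=U_0V_1=V',\qquad Z_{11}=U_1V_1=U'V'.$$
So the conditions $Z_{01}=0$ and $Z_{10}=0$ say $V'=0$ and $U'=0$, and then $Z_{11}=0$ comes for free. The solution is unique up to $U_0\in GL_{2n}(p)$. But $e=4n^2+2n(\alpha+\gamma)=D$, and (2) gives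
$$|G|\,P=p^{A+C}\prod_{i=1}^{2n}(1-p^{-i})\ge 2^{4n}\cdot2^{-2n}>1,$$
because $A+C\ge4n$ and each factor $1-p^{-i}$ is at least $\tfrac12$. Each linear condition removes one unknown entry of $U'$ or $V'$. With as many conditions as unknowns we pay the full price $A+C$ and save nothing.

**Why fewer conditions must use the field.** Keep the condition $Z_{00}=I$ and impose $e-4n^2$ further conditions, each asking that a linear function of $(Z_{01},Z_{10},Z_{11})=(V',U',U'V')$ be $0$. These are $e-4n^2$ polynomial equations, without constant term, in the $D-4n^2$ entries of $U'$ and $V'$. Over an algebraically closed field, if $e<D$, every component of the solution set through $0$ has dimension at least $D-e>0$ (Krull's height theorem), so $0$ is never the only solution. We need equations that exploit the fact that $\mathbb F_p$ is *not* algebraically closed. The block $Z_{11}=U'V'$ supplies quadratic equations, and a quadratic equation over $\mathbb F_p$ can remove two unknowns at once.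

**An anisotropic form.** Choose an irreducible polynomial $T^2+\lambda T+\mu$ over $\mathbb F_p$. One exists, since only $p(p+1)/2<p^2$ of the monic quadratics are products of linear factors. Put
$$\theta:\mathbb F_p^2\to\mathbb F_p^2,\quad\theta(s,t)=(s,\lambda s+\mu t),\qquad \nu(v)=v\cdot\theta(v),\quad \nu(s,t)=s^2+\lambda st+\mu t^2 .$$
The map $\theta$ is linear.

**Lemma 2.** $\nu(v)=0$ only for $v=0$.

*Proof.* Let $\nu(s,t)=0$. If $t\ne0$, dividing by $t^2$ shows that $s/t$ is a root of $T^2+\lambda T+\mu$, which has none. If $t=0$, then $s^2=0$, so $s=0$. $\square$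

For $p=2$ we may take $T^2+T+1$, so $\theta(s,t)=(s,s+t)$ and $\nu=s^2+st+t^2$, which equals $1$ at $(1,0),(0,1),(1,1)$. For $p=3$ we may take $T^2+1$, so $\theta$ is the identity and $\nu=s^2+t^2$. Two unknowns per equation is the best rate: by the Chevalley–Warning theorem, $N$ quadratic forms over $\mathbb F_p$ in more than $2N$ variables have a common nonzero zero.

**Quadratic conditions, first try.** Divide the $2n$ columns of $U'$ and the $2n$ rows of $V'$ into $n$ consecutive pairs, called *slots*. Let $U'(a,i)\in\mathbb F_p^2$ be the part of row $a$ of $U'$ in slot $i$, and let $V'(i,b)\in\mathbb F_p^2$ be the part of column $b$ of $V'$ in slot $i$. Then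
$$(U'V')_{a,b}=\sum_{i'=1}^nU'(a,i')\cdot V'(i',b).$$
Give every pair $(a,i)$ its own column $b=(a,i)$, so $\gamma=n\alpha$. In this column require slot $i$ of $V'$ to be $\theta(U'(a,i))$ and the other slots to be $0$. Then require $(U'V')_{a,(a,i)}=0$. This last condition reads $\nu(U'(a,i))=0$, so $U'=0$, and then $V'=0$. The conditions number $e=4n^2+2n\gamma+n\alpha$, so $D-e=2n\alpha-n\alpha=n\alpha$. We have saved $n\alpha$ conditions. But now $A+C=4n+\alpha+n\alpha$, and (2) gives $|G|P=p^{4n+\alpha}\prod_{i=1}^{2n}(1-p^{-i})>1$. The new columns eat the whole saving: we bought $n\alpha$ columns to save $n\alpha$ conditions.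

## Sharing columns along diagonals

In the first try, each column of $V'$ uses one slot and leaves $n-1$ slots empty. So let one column serve up to $n$ pairs $(a,i)$, one in each slot. Cross terms then appear in $(U'V')_{a,b}$, and they have to be handled by working through the equations in a good order. The choice that works is to put into column $b$ all the pairs $(a,i)$ with $a-i=b$. The differences $a-i$ with $1\le a\le\alpha$ and $1\le i\le n$ run over $\{1-n,\dots,\alpha-1\}$, so now
$$\gamma=\alpha+n-1$$
columns suffice, instead of $n\alpha$. The saving is still $n\alpha$, while $A+C=4n+\alpha+\gamma=5n+2\alpha-1$. The exponent in (2) becomes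
$$e+(A+C)-D=5n+2\alpha-1-n\alpha=-\big((n-2)\alpha-5n+1\big),$$
which becomes $\le0$ for $n\ge3$ and $\alpha$ large.

**The smallest case with all the features: $n=2$, $\alpha=2$.** The columns are $b=-1,0,1$. Write $q_a=U'(a,1)$ and $r_a=U'(a,2)$. Slot by slot, with columns $b=-1,0,1$ in this order,
$$U'=\begin{pmatrix}q_1&r_1\\q_2&r_2\end{pmatrix},\qquad V'=\begin{pmatrix}0&\theta(q_1)&\theta(q_2)\\\theta(r_1)&\theta(r_2)&0\end{pmatrix}.$$
We ask that $U'V'$ vanish in the positions $(a,a-i)$, that is, $(1,-1),(1,0),(2,0),(2,1)$: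
$$\begin{aligned}
(1,-1):&\quad \nu(r_1)=0,\\
(1,0):&\quad \nu(q_1)+r_1\cdot\theta(r_2)=0,\\
(2,0):&\quad q_2\cdot\theta(q_1)+\nu(r_2)=0,\\
(2,1):&\quad \nu(q_2)=0.
\end{aligned}$$
The first equation gives $r_1=0$. Then the second gives $q_1=0$, the third gives $r_2=0$, and the fourth gives $q_2=0$. In every equation the cross term contains a factor already known to vanish. (For $n=2$ the exponent is too poor to violate the conjecture: here $|G|P=p^9\prod_{i=1}^4(1-p^{-i})$.)

## Proof of Theorem A

**Step 1: choosing $R$ and $g$.** This step turns the plan into a linear map. Let $\gamma=\alpha+n-1$, $A=2n+\alpha$, $C=2n+\gamma$. Index the last $\alpha$ rows of $Z\in M$ by $a\in\{1,\dots,\alpha\}$ and the last $\gamma$ columns by $b\in\{1-n,\dots,\alpha-1\}$. Divide the first $2n$ row indices and the first $2n$ column indices into slots $i=1,\dots,n$. Let $Z_{10}(a,i)\in\mathbb F_p^2$ be the part of row $a$ of $Z_{10}$ in slot $i$, and $Z_{01}(i,b)\in\mathbb F_p^2$ the part of column $b$ of $Z_{01}$ in slot $i$. By convention $Z_{10}(a,i)=0$ for $a\notin\{1,\dots,\alpha\}$.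 Define
$$\Psi(Z)=\Big(Z_{00};\ \big(Z_{01}(i,b)-\theta(Z_{10}(b+i,i))\big)_{i,b};\ \big(Z_{11}(a,a-i)\big)_{1\le a\le\alpha,\,1\le i\le n}\Big).$$
The third component makes sense because $1-n\le a-i\le\alpha-1$. The map $\Psi$ is linear because $\theta$ is. It is surjective: put $Z_{10}=0$; then $Z_{00}$, $Z_{01}$ and the entries of $Z_{11}$ at the positions $(a,a-i)$, which are distinct for distinct $(a,i)$, can be prescribed at will. So $R=\ker\Psi$ has codimension
$$e=4n^2+2n\gamma+\alpha n .$$
Since $e>0$, the group $G=E/R$ is a $p$-group of class exactly $2$. Let $Z_0$ have $Z_{00}=I$ and all other blocks $0$. Then $\Psi(Z_0)=(I;0;0)$. Put $g=(0,0,Z_0+R)$.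

**Step 2: removing the factor $GL_{2n}(p)$.** By Lemma 1 we must count the pairs $(U,V)$ with $UV-Z_0\in R$, that is, with $\Psi(UV)=(I;0;0)$. Write $U=\binom{U_0}{U_1}$ and $V=(V_0\mid V_1)$ with $U_0,V_0$ of size $2n\times2n$. The first component of $\Psi$ says $U_0V_0=I$, so $U_0\in GL_{2n}(p)$ and $V_0=U_0^{-1}$. Put $U'=U_1U_0^{-1}$ and $V'=U_0V_1$. For fixed $U_0$, the map $(U_1,V_1)\mapsto(U',V')$ is a bijection, and as computed above the blocks of $UV$ are
$$Z_{10}=U',\qquad Z_{01}=V',\qquad Z_{11}=U_1V_1=(U'U_0)(U_0^{-1}V')=U'V'.$$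
So the solutions correspond bijectively to the triples $(U_0,U',V')$ with $U_0\in GL_{2n}(p)$ and
$$V'(i,b)=\theta\big(U'(b+i,i)\big)\ \text{ for all }i,b,\qquad (U'V')_{a,a-i}=0\ \text{ for }1\le a\le\alpha,\ 1\le i\le n,\tag{3}$$
where $U'(a,i)=0$ for $a\notin\{1,\dots,\alpha\}$.

**Step 3: (3) forces $U'=0$ and $V'=0$.** This is the heart of the proof. Expand $(U'V')_{a,a-i}$ slot by slot and substitute the first half of (3) with $b=a-i$. For all $1\le a\le\alpha$ and $1\le i\le n$,
$$0=\sum_{i'=1}^nU'(a,i')\cdot V'(i',a-i)=\sum_{i'=1}^nU'(a,i')\cdot\theta\big(U'(a-i+i',i')\big).\tag{4}$$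
Order the pairs $(a,i)$ by increasing $a$ and, for equal $a$, by decreasing $i$. We prove $U'(a,i)=0$ by induction along this order. Assume it for all earlier pairs, and look at the terms of (4).

- If $i'>i$, the pair $(a,i')$ is earlier, so the first factor $U'(a,i')$ is $0$ and the term vanishes. (The row $a-i+i'$ in the second factor is larger than $a$ and not yet under control, but this does not matter.)
- If $i'<i$, then $a-i+i'<a$. So $U'(a-i+i',i')=0$, by induction if $a-i+i'\ge1$ and by the convention otherwise. Since $\theta(0)=0$, the term vanishes.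
- If $i'=i$, the term is $U'(a,i)\cdot\theta(U'(a,i))=\nu(U'(a,i))$.

Hence $\nu(U'(a,i))=0$, and Lemma 2 gives $U'(a,i)=0$. This completes the induction, so $U'=0$, and then $V'=0$ by the first half of (3).

Conversely $U'=0$, $V'=0$ satisfies (3). So there are exactly $|GL_{2n}(p)|$ solutions, one for each $U_0$. This number is positive, so $g$ is a $w_n$-value.

**Step 4: the numbers.** We have $A+C=4n+\alpha+\gamma=5n+2\alpha-1$, so (1) gives
$$P(G,w_n=g)=\frac{|GL_{2n}(p)|}{p^{2n(5n+2\alpha-1)}} .$$
The order of $G$ is given by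
$$\log_p|G|=A+C+e=(5n+2\alpha-1)+4n^2+2n(\alpha+n-1)+\alpha n=6n^2+3n\alpha+3n+2\alpha-1 .$$
Finally, $2n(5n+2\alpha-1)-4n^2=6n^2+4n\alpha-2n$, so
$$P(G,w_n=g)=p^{-(6n^2+4n\alpha-2n)}\prod_{i=1}^{2n}(1-p^{-i}),\tag{5}$$
and
$$(6n^2+4n\alpha-2n)-(6n^2+3n\alpha+3n+2\alpha-1)=(n-2)\alpha-5n+1 .$$
This is the formula for $|G|\cdot P(G,w_n=g)$. $\blacksquare$

For $n=3$, $\alpha=14$ the data are $\gamma=16$, $A=20$, $C=22$, $e=36+96+42=174$, and $|G|=p^{42+174}=p^{216}$. The probability is $|GL_6(p)|/p^{252}=p^{-216}\prod_{i=1}^6(1-p^{-i})$. Since $\inf S(G)\setminus\{0\}\le P(G,w_3=g)<|G|^{-1}$, Conjecture 4.4.1 is false, for $p$-groups of class $2$ and for every prime $p$.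

## Theorem B: how far below, and in which classes

**Theorem B.** Let $p$ be any prime.

1. For the fixed word $w_3$ and any $\varepsilon>0$, there are a class-2 $p$-group $G$ and $g\in G$ with $0<P(G,w_3=g)<\varepsilon|G|^{-1}$.
2. For every $c<4/3$ there are a class-2 $p$-group $G$, an $n$ and $g\in G$ with $0<P(G,w_n=g)<|G|^{-c}$.
3. For every finite nilpotent group $H$ there is a class-2 $p$-group $G$ such that $G\times H$ violates the conjecture. Hence counterexamples exist in every nilpotency class $\ge2$. (In class $\le1$ the conjecture is true.)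

**Part 1: letting $\alpha$ grow with $n=3$.** Theorem A gives $0<|G|\,P(G,w_3=g)<p^{-(\alpha-14)}$, which tends to $0$ as $\alpha\to\infty$.

**Part 2: letting $\alpha$, then $n$, grow.** The product in (5) lies strictly between $0$ and $1$, so with $P=P(G,w_n=g)$
$$\frac{\log(1/P)}{\log|G|}>\frac{6n^2+4n\alpha-2n}{6n^2+3n\alpha+3n+2\alpha-1}.$$
For fixed $n$ the right-hand side tends to $\frac{4n}{3n+2}$ as $\alpha\to\infty$, and $\frac{4n}{3n+2}\to\frac43$ as $n\to\infty$. Given $c<4/3$, first choose $n$ with $\frac{4n}{3n+2}>c$, then $\alpha$ so large that the right-hand side exceeds $c$. Then $\log(1/P)>c\log|G|$, that is, $0<P<|G|^{-c}$.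

**Part 3: direct products.** The point is to make the violation in $G$ strong enough to survive multiplication by $H$. By part 1 with $\varepsilon=|H|^{-1}$, choose $G,g$ with $0<P(G,w_3=g)<|G|^{-1}|H|^{-1}$. Word maps act componentwise on $G\times H$, so
$$0<P(G\times H,w_3=(g,1))=P(G,w_3=g)\,P(H,w_3=1)\le P(G,w_3=g)<|G\times H|^{-1}.$$
The first inequality holds because $w_3(1,\dots,1)=1$ in $H$, so that $P(H,w_3=1)>0$. The class of $G\times H$ is the larger of $2$ and the class of $H$. For each $c\ge2$ there are finite nilpotent groups of class exactly $c$, for example the upper unitriangular $(c+1)\times(c+1)$ matrices over $\mathbb F_p$. Taking such an $H$ gives a counterexample of class $c$. In class at most $1$ the conjecture was proved in the abelian case above. $\blacksquare$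

## Theorem C: a lower bound for commutator words in class 2

**Theorem C.** Let $G$ be finite of class $2$, $w\in F_k'$, and $g$ a $w$-value in $G$. Then $P(G,w=g)\ge|G'|^{-2}>|G|^{-2}$. In particular $P(G,w=g)\ge|G|^{-1}$ whenever $|G'|^2\le|G|$. Moreover $P(G,[x,y]^m=g)\ge|G|^{-1}$ for every $m$ and every value $g$ of $[x,y]^m$.

**Step 1: $w$ as an alternating matrix.** We first replace $w$ by finite integer data. Every homomorphism $F_k\to G$ maps $\gamma_3(F_k)$ into $\gamma_3(G)=1$, so the verbal map of $w$ depends only on $w$ modulo $\gamma_3(F_k)$. The group $F_k/\gamma_3(F_k)$ has class at most $2$. Its commutators are multiplicative in each entry, so its commutator subgroup is generated by the images of the $[x_i,x_j]$. Hence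
$$w\equiv\prod_{i<j}[x_i,x_j]^{a_{ij}}\pmod{\gamma_3(F_k)}$$
for some integers $a_{ij}$. Let $\Omega$ be the alternating $k\times k$ matrix with entries $a_{ij}$ above the diagonal and $-a_{ij}$ below it.

**Step 2: changing variables.** Automorphisms of $F_k$ may be used freely. Identify $G^k$ with the set of homomorphisms $F_k\to G$; then $w$ is evaluated by applying the homomorphism to $w$. For $\varphi\in\mathrm{Aut}(F_k)$, composition with $\varphi$ is a bijection of $G^k$ that turns the verbal map of $w$ into that of $\varphi(w)$. So $w$ and $\varphi(w)$ have fibres of the same size.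

Suppose $\varphi(x_i)\equiv\prod_lx_l^{s_{li}}$ modulo $F_k'$, and let $S=(s_{li})$. Modulo $\gamma_3(F_k)$ commutators are multiplicative in each entry and insensitive to factors from $F_k'$, so
$$[\varphi(x_i),\varphi(x_j)]\equiv\prod_{l<m}[x_l,x_m]^{s_{li}s_{mj}-s_{mi}s_{lj}} .$$
Therefore the exponent of $[x_l,x_m]$ in $\varphi(w)$ is $\sum_{i<j}a_{ij}(s_{li}s_{mj}-s_{mi}s_{lj})=(S\Omega S^T)_{lm}$. By Nielsen, $\mathrm{Aut}(F_k)\to GL_k(\mathbb Z)$ is surjective, so every $S\in GL_k(\mathbb Z)$ occurs.

**Step 3: normal form.** We choose $S$ so that $S\Omega S^T$ is as simple as possible. Let $B(u,v)=u\,\Omega\,v^T$ on $\mathbb Z^k$, an alternating bilinear form; the entries of $S\Omega S^T$ are the values of $B$ on the rows of $S$. If $B\neq0$, choose $u,v$ with $B(u,v)=m>0$ as small as possible. Then $m$ divides $B(u,z)$ for all $z$: otherwise, subtracting a multiple of $v$ from $z$ would give a value strictly between $0$ and $m$. In the same way $m$ divides $B(z,v)$. So for any $z\in\mathbb Z^k$ the vector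
$$z'=z-\tfrac{B(z,v)}m\,u-\tfrac{B(u,z)}m\,v$$
is integral, with $B(z',v)=B(z,v)-B(z,v)=0$ and $B(u,z')=B(u,z)-B(u,z)=0$. If $su+tv$ is orthogonal to both $u$ and $v$, then $sm=tm=0$, so $s=t=0$. Hence $u,v$ are independent and $\mathbb Z^k=\langle u,v\rangle\oplus\langle u,v\rangle^\perp$. The second summand is a free abelian group of rank $k-2$. Repeating the argument there, we get a basis of $\mathbb Z^k$ in which the matrix of $B$ consists of blocks $\begin{pmatrix}0&m_i\\-m_i&0\end{pmatrix}$, $1\le i\le h$, and zeros. Take these basis vectors as the rows of $S$.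

So after renaming variables we may assume that, on $G$,
$$w=[x_1,y_1]^{m_1}\cdots[x_h,y_h]^{m_h},\qquad 2h\le k,$$
where the remaining $k-2h$ variables do not occur.

**Step 4: two rounds of cosets.** Here the abelian argument is used twice. Write $w(x,y)$ with $x,y\in G^h$. Since $G$ has class $2$, commutators are multiplicative in each entry with values in the abelian group $G'$. So for fixed $x$ the map $\varphi_x:G^h\to G'$, $y\mapsto w(x,y)$, is a homomorphism, and for fixed $y$ so is $\psi_y:x\mapsto w(x,y)$. Let $(x^0,y^0)$ be a solution of $w=g$.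

- Every $x\in x^0\ker\psi_{y^0}$ satisfies $w(x,y^0)=g$, and there are at least $|G|^h/|G'|$ such $x$.
- For each such $x$, the set $\{y:w(x,y)=g\}$ contains $y^0$, so it is a coset of $\ker\varphi_x$ and has at least $|G|^h/|G'|$ elements.

With the $k-2h$ free variables, $w=g$ has at least $|G|^k/|G'|^2$ solutions, so $P(G,w=g)\ge|G'|^{-2}$. Since $G$ is nilpotent and nontrivial, $|G'|<|G|$, so this exceeds $|G|^{-2}$. If $|G'|^2\le|G|$, it is at least $|G|^{-1}$.

**Step 5: one commutator power.** For $w=[x,y]^m$ the first round can be improved, because the centre moves $x$ for free. Let $[x_0,y_0]^m=g$. For $z\in Z(G)$ we have $[x_0z,y]=[x_0,y]$ for all $y$, so $(x_0z,y_0)$ is a solution. For fixed first entry $x_0z$, the solutions $y$ form a coset of the kernel of the homomorphism $y\mapsto[x_0,y]^m$ into $G'$, so there are at least $|G|/|G'|$ of them. Distinct $z$ give distinct first entries. Hence there are at least $|Z(G)|\,|G|/|G'|\ge|G|$ solutions, because $G'\le Z(G)$, and $P(G,[x,y]^m=g)\ge|G|/|G|^2=|G|^{-1}$. $\blacksquare$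

**The exponent.** Let $\kappa$ be the supremum of $\log(1/P(G,w=g))/\log|G|$ over class-2 groups $G$, commutator words $w$ (that is, $w\in F_k'$ for some $k$) and $w$-values $g$. Part 2 of Theorem B, applied to the words $w_n$, gives $\kappa\ge4/3$. Theorem C gives $\kappa\le2$. So
$$\tfrac43\le\kappa\le2,$$
and the arguments here do not determine $\kappa$.
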